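
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Every $3r$-graph is a sum of $r$ cubic graphs}


\begin{abstract}
A $k$-graph is a $k$-regular graph, parallel edges allowed, in which at least $k$
edges leave every node set of odd cardinality. We prove the conjecture, stated
in~\cite{source}, that the edge set of every $3r$-graph can be partitioned into $r$
spanning $3$-regular subgraphs. The proof first finds a partition into $r$ spanning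
subgraphs in which all degrees are odd, by splitting off and packing spanning trees,
and then equalizes the degrees along Euler tours. The same argument decomposes every
$sr$-graph into $r$ spanning $s$-regular subgraphs for all odd $s\ge 3$; for even
$s$ such a decomposition follows from Petersen's $2$-factor theorem.
\end{abstract}

\section{The question and the answer}

Graphs are finite with nonempty node set; parallel edges are allowed, loops are
not. For a set $S$ of nodes of a graph $G$, let $\partial_G(S)$, or
$\partial S$ when $G$ is clear, be the set of edges with exactly one end in $S$.
A node set is called odd or even according to its cardinality.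

For a positive integer $k$, a \emph{$k$-graph} is a $k$-regular graph $G$ such
that $|\partial_G(S)|\ge k$ for every odd node set $S$. Taking $S=V$, where
$\partial V=\emptyset$, we see that a $k$-graph has an even number of nodes. A
graph $(V,E)$ is the \emph{sum} of graphs $(V,E_1),\dots,(V,E_m)$ on the same
node set if $E$ is the disjoint union of $E_1,\dots,E_m$.

The cut condition is natural in view of perfect matchings. A perfect matching
contains an edge of $\partial S$ for every odd $S$. So if a $k$-regular graph is the
sum of $k$ graphs that are $1$-regular, it is a $k$-graph. The converse fails,
already for $k=3$.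

\begin{example}\label{ex:petersen}
The Petersen graph has nodes $u_i,w_i$ and edges $u_iu_{i+1}$, $w_iw_{i+2}$,
$u_iw_i$, with $i\in\mathbb Z/5$. It is $3$-regular, so every odd cut has an odd
number of edges. This number is not $1$, because a circuit does not meet a cut in a
single edge, and every edge lies on a circuit: on that of the $u_i$, on that of the
$w_i$, or on one of the form $u_iu_{i+1}u_{i+2}w_{i+2}w_i$. So the graph is a
$3$-graph. Suppose that its edges are partitioned into three perfect matchings. Each
of them contains an odd number of the five spokes $u_iw_i$, since these form the cut
$\partial\{u_0,\dots,u_4\}$; so the numbers are $3,1,1$. The matching with three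
spokes must join the remaining two nodes $u_i,u_j$ by an edge, so $j=i\pm1$, and
also join the remaining nodes $w_i,w_j$ by an edge, so $j=i\pm2$. This is
impossible.
\end{example}

Pieces of degree $1$ are therefore too much to ask for. Pieces of degree $2$ always
exist when the degree is even: by Petersen's $2$-factor theorem, every
regular graph of even degree is a sum of $2$-regular graphs, with no cut condition
at all. Degree $3$ is the first odd degree left, and for it the following conjecture
is stated in~\cite{source}.

\begin{conjecture}
For every positive integer $r$, every $3r$-graph is the sum of $r$ $3$-regular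
graphs.
\end{conjecture}

Note that the summands are only required to be $3$-regular; they need not be
$3$-graphs. The case $r=1$ is trivial. The case $r=2$ takes a few lines and shows
the first of our two ideas.

\begin{example}[$r=2$]\label{ex:r2}
Let $G$ be a $6$-graph. The node set $C$ of any component has $\partial
C=\emptyset$, so $|C|$ is even. The component has all degrees even and
$3|C|$ edges. Walk along a closed Euler tour of it and color its edges alternately
red and blue; as $3|C|$ is even, the colors also alternate where the tour closes up.
The tour passes three times through each node, each time using one red and one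
blue edge. So every node has red degree $3$ and blue degree $3$.

If the odd cut condition is dropped, this fails. In the triangle with every
edge tripled, the tour has $9$ edges; and no $3$-regular graph on three nodes
exists at all.
\end{example}

For $r=3$ the degrees are $9$, and there is no Euler tour to start from. But
suppose that we already have \emph{some} partition of $E$ into three
classes in which every degree is odd. Then the union of any two classes has
all degrees even, and Euler tours can be used to even out these two classes. It turns
out that this always works: once all degrees in all classes are odd, they can be made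
equal. Call a set $J\subseteq E$ of edges of $G=(V,E)$ \emph{odd} if every node of
$V$ has odd degree in $(V,J)$. (So for edge sets, unlike for node sets, the word
does not refer to the cardinality.) The main results are as follows.

\begin{theorem}\label{thm:main}
For every $r\ge1$, every $3r$-graph is the sum of $r$ $3$-regular graphs.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $s\ge 1$ be odd, let $r\ge1$, and let $G=(V,E)$ be an $sr$-regular graph.
\begin{enumerate}
\item[(1)] The following are equivalent: $G$ is the sum of $r$ $s$-regular graphs;
$E$ can be partitioned into $r$ odd sets; $|V|$ is even and $G$ has $r-1$ pairwise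
disjoint odd sets.
\item[(2)] If $|V|$ is even and $|\partial S|\ge 2r-2$ for every odd node set $S$,
then $G$ is the sum of $r$ $s$-regular graphs.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:all-s}
For every $s\ge2$ and $r\ge1$, every $sr$-graph is the sum of $r$ $s$-regular
graphs.
\end{corollary}

Section~\ref{sec:tools} recalls the tools. Section~\ref{sec:balance} proves
Theorem~\ref{thm:general}(1) by rebalancing along Euler tours. This reduces the
conjecture to finding $r-1$ disjoint odd sets. Section~\ref{sec:pack} finds as many
as $\lfloor 3r/2\rfloor$ of them: where all cuts are large, edge-disjoint spanning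
trees contain them, and small even cuts are removed by contraction and splitting off.
Section~\ref{sec:end} puts the two parts together.

\section{Tools}\label{sec:tools}

Let $G=(V,E)$ be a graph. For disjoint node sets $A,B$, let $e(A,B)$ be the number of
edges between them. For a node set $S$, let $G[S]$ be the subgraph induced by $S$. We
write $d(v)$ for the degree of $v$ and $d_J(v)$ for its degree in $(V,J)$. We use two
classical theorems.

\begin{itemize}
\item \emph{Euler.} A connected graph with all degrees even has a closed tour that
traverses every edge exactly once.
\item \emph{Tutte--Nash-Williams.} A graph has $k$ edge-disjoint spanning trees if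
and only if, for every partition of its node set into $p\ge1$ nonempty parts, at
least $k(p-1)$ edges join different parts.
\end{itemize}

We also need three elementary facts.

\medskip\noindent\textbf{(P) Parity.} \emph{For $J\subseteq E$ and $S\subseteq V$,
$\ |J\cap\partial S|\equiv\sum_{v\in S}d_J(v)\pmod 2$.} Indeed, the sum counts the
edges of $J\cap\partial S$ once and the edges of $J$ inside $S$ twice. For $S=V$ this
is the handshake lemma.

\medskip\noindent\textbf{(T) Trees.} \emph{If $F$ is the edge set of a spanning
tree on a node set $S$, and $R\subseteq S$ is even, then some $F'\subseteq F$ has
odd degree exactly at the nodes of $R$.} Pair up the nodes of $R$ and take the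
mod-$2$ sum of the tree paths joining the pairs.

\medskip\noindent\textbf{(U) Uncrossing.} \emph{For node sets $A,B\subseteq V$,}
\begin{align}
|\partial A|+|\partial B|&=|\partial(A\cap B)|+|\partial(A\cup B)|
 +2e(A\setminus B,\,B\setminus A),\label{eq:u1}\\
|\partial A|+|\partial B|&=|\partial(A\setminus B)|+|\partial(B\setminus A)|
 +2e\bigl(A\cap B,\,V\setminus(A\cup B)\bigr).\label{eq:u2}
\end{align}
To see this, put $P=A\cap B$, $Q=A\setminus B$, $R=B\setminus A$ and
$Z=V\setminus(A\cup B)$, and abbreviate $e(P,Q)$ to $PQ$, and so on. Then
\begin{align*}
|\partial A|+|\partial B|&=(PR+PZ+QR+QZ)+(PQ+PZ+QR+RZ),\\
|\partial(A\cap B)|+|\partial(A\cup B)|&=(PQ+PR+PZ)+(PZ+QZ+RZ),\\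
|\partial(A\setminus B)|+|\partial(B\setminus A)|&=(PQ+QR+QZ)+(PR+QR+RZ).
\end{align*}
The first line exceeds the second by $2QR$ and the third by $2PZ$.

\section{From odd degrees to equal degrees}\label{sec:balance}

Given two odd classes, we want to redistribute their edges so that their degrees become
as equal as possible at every node while remaining odd. If the two
degrees at $u$ add up to $d(u)\equiv2\pmod4$, then the best split is
$d(u)/2+d(u)/2$, and alternating along an Euler tour gives it. If
$d(u)\equiv0\pmod4$, alternation would give two \emph{even} degrees. So we
deviate from it once at $u$, and then it is not obvious that the deviations fit together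
around the tour.

\begin{example}\label{ex:two-nodes}
Let $u,w$ be joined by nine parallel edges, partitioned into classes of sizes
$7,1,1$. The first two classes together have eight edges. Let $e_1,\dots,e_8$ be a
closed tour through them; consecutive edges meet alternately at $w$ and at $u$.
Alternating colors $i,j$ would give sizes $4$ and $4$. Instead we keep the color
from $e_1$ to $e_2$ (at $w$) and from $e_2$ to $e_3$ (at $u$) and change it at the
other six transitions, including the one from $e_8$ to $e_1$:
\[
i,\ i,\ i,\ j,\ i,\ j,\ i,\ j .
\]
The sizes are now $5,3$, and the whole partition has sizes $5,3,1$. The classes of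
sizes $5$ and $1$ have six edges together, and plain alternation turns them into $3,3$. We
reach $3,3,3$.
\end{example}

The coloring in the example closes up because the number of color changes is even. The
next proof shows that this always happens, since the component in question
has an even number of nodes. This in turn holds because the degrees in each class are
odd.

\begin{lemma}[Rebalancing]\label{lem:balance}
If the edge set of $G=(V,E)$ can be partitioned into $r$ odd sets, then it can be
partitioned into $r$ odd sets $E_1,\dots,E_r$ such that, with
$d_i(v)=d_{E_i}(v)$,
\[
|d_i(v)-d_j(v)|\le 2\qquad\text{for all } v,i,j.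
\]
\end{lemma}

\begin{proof}
Among all partitions of $E$ into $r$ odd sets choose one that minimizes
$\sum_v\sum_i d_i(v)^2$. Suppose that $|d_i(v)-d_j(v)|>2$ for some $v,i,j$. Let $C$
be the node set of the component of $H=(V,E_i\cup E_j)$ that contains $v$. In this
proof $d(u)=d_i(u)+d_j(u)$ is the degree in $H$; it is even and positive.

\emph{Parities.} Every edge of $E_i$ that meets $C$ lies inside $C$, and every node of
$C$ has odd degree in $E_i$. By the handshake lemma, $|C|$ is even. Let $N_0$ and
$N_2$ be the sets of nodes $u\in C$ with $d(u)\equiv0$ and $d(u)\equiv2\pmod4$.
The number of edges of $H[C]$ is
\[
L=\sum_{u\in C}\frac{d(u)}2\equiv|N_2|\equiv|N_0|\pmod2,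
\]
where the last step holds because $|N_0|+|N_2|=|C|$ is even.

\emph{Recoloring.} Take a closed Euler tour of $H[C]$. It has $L$ transitions
between cyclically consecutive edges. Exactly $d(u)/2$ of them occur at $u$, and
each edge at $u$ belongs to exactly one transition at $u$. Mark one
transition at each $u\in N_0$ and no others. Recolor the edges along the tour with
the colors $i,j$ so that the color stays the same at each marked transition and
changes at each unmarked one. This closes up because the number of changes,
$L-|N_0|$, is even. An unmarked transition at $u$ contributes one edge of each
color to the degrees at $u$, and a marked one contributes two edges of the same color.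
Hence:
\begin{itemize}
\item at $u\in N_2$ both new degrees are $d(u)/2$, which is odd;
\item at $u\in N_0$ the new degrees are $d(u)/2+1$ and $d(u)/2-1$ in some order,
which are odd because $d(u)/2$ is even.
\end{itemize}
Nothing has changed outside $C$ or in the other classes, so we again have a
partition of $E$ into $r$ odd sets.

\emph{The sum of squares decreases.} We have
$d_i^2+d_j^2=\frac12\bigl((d_i+d_j)^2+(d_i-d_j)^2\bigr)$, and the sums
$d_i(u)+d_j(u)=d(u)$ are unchanged. At $u\in N_2$ the new difference is $0$. At
$u\in N_0$ it is $2$ in absolute value, and no two odd numbers with sum
$d(u)\equiv0\pmod4$ do better, since two equal odd numbers have sum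
$\equiv2\pmod 4$. So the contribution of no node increases. At $v$ the difference was
more than $2$ and is now at most $2$, so the contribution of $v$ strictly decreases.
This contradicts minimality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(1)]
If $G$ is the sum of $r$ $s$-regular graphs, their edge sets are odd, because $s$ is
odd; so $E$ is partitioned into $r$ odd sets.

If $E$ is partitioned into $r$ odd sets, then $|V|$ is even by the handshake lemma
applied to one of them, and $r-1$ of them are pairwise disjoint odd sets.

If $G$ has $r-1$ pairwise disjoint odd sets, then every node has degree
$\equiv sr-(r-1)=(s-1)r+1\equiv1\pmod2$ in the set of remaining edges. So these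
form an $r$-th odd set, and $E$ is partitioned into $r$ odd sets.

Finally, let $E$ be partitioned into $r$ odd sets. By Lemma~\ref{lem:balance} there
is such a partition with $|d_i(v)-d_j(v)|\le2$ for all $v,i,j$. Fix $v$ and put
$c=\min_i d_i(v)$. All $d_i(v)$ are odd, so they lie in $\{c,c+2\}$, and their mean
is $sr/r=s$. The mean is an odd number in the interval $[c,c+2]$, whose ends are
odd; so it equals $c$ or $c+2$. A mean equal to the smallest or largest allowed
value forces all $d_i(v)$ to be equal to it. Hence $d_i(v)=s$ for all $i$ and $v$.
\end{proof}

\section{Packing odd sets}\label{sec:pack}

By Theorem~\ref{thm:general}(1), the conjecture asks for $r-1$ disjoint odd sets in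
a $3r$-graph. By (T) with $R=V$, every spanning tree contains an odd set when $|V|$
is even, so it would suffice to have $r-1$ edge-disjoint spanning trees. If \emph{all}
cuts $\partial S$ with $\emptyset\ne S\ne V$ had at least $3r$ edges, the
Tutte--Nash-Williams theorem would give $\lfloor3r/2\rfloor$ of them. But even cuts
of a $3r$-graph can be small, or even empty. The following example shows how to
proceed then.

\begin{example}\label{ex:twelve}
Let $r=4$, and let $G$ have nodes $a,b,c,d$, with eleven edges $ab$, eleven edges
$cd$, one edge $ac$ and one edge $bd$. It is $12$-regular. Every odd node set is a
node or the complement of a node, so $G$ is a $12$-graph. Put $S=\{a,b\}$. Every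
spanning tree uses an edge of $\partial S$ and $|\partial S|=2$, so there are at most
two edge-disjoint spanning trees; yet we need three odd sets, and shall find six.

The subgraph $G[S]$ has eleven edge-disjoint spanning trees, each a single edge $ab$.
Contract $S$ to a node $z$. The contracted graph has eleven edges $cd$, one edge
$zc$ and one edge $zd$. Replace the last two by a single new edge $cd$ and delete $z$.
On $\{c,d\}$ there are now twelve parallel edges, each of which forms an odd set by
itself. Choose any six of them and go back. If the new edge is among the six, it turns
into the set $\{ac,bd\}$, which has odd degree at all four nodes of $G$. A set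
consisting of one of the original edges $cd$ has degree $0$ at $a$ and $b$, and we
repair this by adding an edge $ab$ to it, a different one for each such set. The
result is six disjoint odd sets in $G$.
\end{example}

In general we contract an even set $S$ with a small cut and get rid of the
contracted node $z$ by repeatedly replacing two edges $zx,zy$ by an edge $xy$. For
this to be useful, no odd cut may become too small. The next lemma says that
suitable pairs always exist.

Let $\tau\ge1$ be an integer. Let $G$ be a graph with node set $W$ or $W\cup\{z\}$,
where $W$ is nonempty and $z\notin W$. We call $G$ \emph{$\tau$-admissible on $W$}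
if
\begin{itemize}
\item $|W|$ is even,
\item every node of $W$ has degree $\equiv\tau\pmod2$, and
\item $|\partial U|\ge\tau$ for every odd $U\subseteq W$.
\end{itemize}
For example, a $k$-graph is $k$-admissible on its node set. In a graph that is
$\tau$-admissible on $W$, fact (P) gives $|\partial U|\equiv|U|\tau\equiv\tau\pmod2$
for every odd $U\subseteq W$. If the node $z$ is present, its degree is even by the
handshake lemma, since the degrees in $W$ have sum $\equiv|W|\tau\equiv0\pmod2$.

\begin{lemma}[Splitting off]\label{lem:split}
Let $G$ be a graph on $W\cup\{z\}$ that is $\tau$-admissible on $W$, and let
$d(z)>0$. Then there are two distinct edges $zx,zy$ (possibly parallel) such that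
deleting them, and adding a new edge $xy$ if $x\ne y$, yields a graph that is again
$\tau$-admissible on $W$.
\end{lemma}

\begin{proof}
The operation preserves the parity of every degree. Let $U\subseteq W$. If $U$
contains both $x$ and $y$, then $|\partial U|$ decreases by $2$. If $U$ contains
exactly one of them, then one edge of $\partial U$ is lost, but the new edge $xy$ is
gained. If $U$ contains neither, nothing changes. Call an odd set $U\subseteq W$
\emph{tight} if $|\partial U|=\tau$. Since $|\partial U|\equiv\tau\pmod2$ for odd
$U$, the operation fails for $zx,zy$ only if some tight set contains both $x$ and
$y$.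

Fix an edge $zx$, and suppose that the operation fails for $zx$ together with every
other edge at $z$. As $d(z)$ is even and positive, there is another edge, so some tight
set contains $x$. Let $U$ be an inclusion-maximal one. We claim that \emph{every
tight set $U'$ containing $x$ is a subset of $U$.}

Suppose first that $|U\cap U'|$ is even. Then $U\setminus U'$ and $U'\setminus U$ are odd,
so their cuts have at least $\tau$ edges. Also, the edge $xz$ joins $U\cap U'$ to
the complement of $U\cup U'$ in $W\cup\{z\}$. By~\eqref{eq:u2},
$2\tau=|\partial U|+|\partial U'|\ge2\tau+2$, a contradiction. So $|U\cap U'|$ is
odd, and hence $|U\cup U'|=|U|+|U'|-|U\cap U'|$ is odd. By~\eqref{eq:u1},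
\[
2\tau=|\partial U|+|\partial U'|\ge|\partial(U\cap U')|+|\partial(U\cup U')|
\ge2\tau .
\]
Therefore $U\cup U'$ is tight, and $U'\subseteq U$ by the maximality of $U$. This
proves the claim.

For every other edge $zy$ at $z$, some tight set contains $x$ and $y$, so $y\in U$
by the claim. Thus $U$ contains all neighbors of $z$. Since $|W|$ is even and $|U|$
is odd, $W\setminus U$ is odd. But no edge joins $z$ to $W\setminus U$, so
$\partial U$ consists of $\partial(W\setminus U)$ and the edges at $z$. Hence
\[
|\partial(W\setminus U)|=|\partial U|-d(z)=\tau-d(z)<\tau,
\]
contradicting admissibility.
\end{proof}

\medskip\noindent\textbf{Lifting.} Let $G'$ arise from $G$ by one operation as in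
Lemma~\ref{lem:split}, and let $J_1,\dots,J_k$ be pairwise disjoint edge sets of $G'$,
each with odd degree at every node of $W$. If the new edge $xy$ exists and lies in
one of them, replace it there by the two edges $zx,zy$. This changes no degree at a
node of $W$, and we obtain pairwise disjoint edge sets of $G$, each with odd degree
at every node of $W$. We can repeat this to lift such a family back through any
finite sequence of operations.

\begin{lemma}[Packing odd sets]\label{lem:pack}
Let $\tau\ge2$ and $k=\lfloor\tau/2\rfloor$, and let $G=(V,E)$ be a graph that is
$\tau$-admissible on $V$. Then $G$ has $k$ pairwise disjoint odd sets.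
\end{lemma}

\begin{proof}
We use strong induction on $|V|$, with $\tau$ fixed. If $|V|=2$, there is no nonempty
proper even subset of $V$, so Case~1 below applies, and no separate base is needed.
All odd cuts have at least $\tau\ge2k$ edges.

\emph{Case 1: $|\partial S|\ge2k$ for every nonempty proper even $S\subset V$.}
Then $|\partial S|\ge2k$ for every nonempty proper $S\subset V$, odd or even. If $V$
is partitioned into $p\ge2$ nonempty parts, each part is left by at least $2k$
edges, so at least $\frac12\cdot2kp\ge k(p-1)$ edges join different parts; for $p=1$
there is nothing to show. By the Tutte--Nash-Williams theorem, $G$ has $k$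
edge-disjoint spanning trees. By (T) with $R=V$, each of them contains an odd set.

\emph{Case 2: some nonempty proper even subset of $V$ has fewer than $2k$ edges in
its cut.} Let $S$ be an inclusion-minimal such set. We find trees inside $S$ and, by
induction, odd sets outside $S$, and then use the trees to correct the parities in
$S$.

\emph{Trees inside $S$.} Every nonempty proper subset $U$ of $S$ satisfies
$|\partial U|\ge2k$: if $U$ is even, by the minimality of $S$, and if $U$ is odd,
because $\tau\ge2k$. Let $S$ be partitioned into nonempty parts $U_1,\dots,U_p$
with $p\ge2$. In $\sum_i|\partial U_i|$, the edges of $G[S]$ between different parts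
are counted twice and the edges of $\partial S$ once. So the number of
edges of $G[S]$ joining different parts is
\[
\frac12\Bigl(\sum_{i=1}^p|\partial U_i|-|\partial S|\Bigr)
>\frac12(2kp-2k)=k(p-1).
\]
(The small cut $\partial S$ helps here: few of the edges in the cuts $\partial U_i$
can leave $S$.) For $p=1$ there is nothing to show. By the
Tutte--Nash-Williams theorem, $G[S]$ has $k$ edge-disjoint spanning trees, with
edge sets $F_1,\dots,F_k$.

\emph{Odd sets outside $S$.} Put $W=V\setminus S$, which is even and nonempty.
Contract $S$ to a node $z$ and delete the edges inside $S$. The edges of the
contracted graph are the edges of $G$ not in $G[S]$, and those at $z$ are the edges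
of $\partial S$. The degrees of nodes of $W$ and the numbers $|\partial U|$ for
$U\subseteq W$ are the same as in $G$, so the contracted graph is
$\tau$-admissible on $W$. Apply Lemma~\ref{lem:split} until $z$ is isolated; this
ends, because each operation lowers $d(z)$ by $2$. Deleting $z$ then leaves a graph on
$W$ that is $\tau$-admissible on $W$. As $|W|<|V|$, it has $k$ pairwise disjoint odd
sets by induction. Lifting them back to the contracted graph gives pairwise disjoint
sets $J_1,\dots,J_k\subseteq E$ that contain no edge of $G[S]$ and
have odd degree at every node of $W$.

\emph{Repair inside $S$.} Let $R_i$ be the set of nodes of $S$ that have even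
degree in $J_i$. By (P), applied in $G$ first to $S$ and then to $W$, where
$\partial S=\partial W$,
\[
\sum_{v\in S}d_{J_i}(v)\equiv|J_i\cap\partial S|
\equiv\sum_{v\in W}d_{J_i}(v)\equiv|W|\equiv0\pmod2 .
\]
So the number of nodes of $S$ with odd degree in $J_i$ is even, and as $|S|$ is
even, $|R_i|$ is even. By (T) there is $F_i'\subseteq F_i$ with odd degree exactly at
the nodes of $R_i$. Then $J_i\cup F_i'$ has odd degree at every node of $V$. The
sets $J_i\cup F_i'$ are pairwise disjoint: the $J_i$ are disjoint and contain no
edge of $G[S]$, and the $F_i'$ are disjoint and consist of edges of $G[S]$.
\end{proof}

\section{Proofs of the decomposition theorems}\label{sec:end}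

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G=(V,E)$ be a $3r$-graph. Then $|V|$ is even, all degrees are $3r$, and all odd
cuts have at least $3r$ edges, so $G$ is $3r$-admissible on $V$. By
Lemma~\ref{lem:pack} with $\tau=3r$, it has $\lfloor3r/2\rfloor\ge r-1$ pairwise
disjoint odd sets. By Theorem~\ref{thm:general}(1) with $s=3$, $G$ is the sum of $r$
$3$-regular graphs.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(2)]
For $r=1$ the graph itself is $s$-regular. Let $r\ge2$. By (P), every odd cut has
size $\equiv sr\equiv r\pmod2$, since $s$ is odd. By assumption it has at least
$2r-2$ edges, and hence at least $2r-1$ if $r$ is odd. So put $\tau=2r-2$ if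
$r$ is even and $\tau=2r-1$ if $r$ is odd. Then $\tau\ge2$, every degree is
$sr\equiv\tau\pmod2$, and every odd cut has at least $\tau$ edges, so $G$ is
$\tau$-admissible on $V$. As $\lfloor\tau/2\rfloor=r-1$, Lemma~\ref{lem:pack} gives
$r-1$ pairwise disjoint odd sets, and Theorem~\ref{thm:general}(1) applies.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:all-s}]
Let $s\ge3$ be odd. An $sr$-graph has $|V|$ even and odd cuts of size at least
$sr\ge2r-2$, so Theorem~\ref{thm:general}(2) applies. Let $s$ be even. By
Petersen's $2$-factor theorem, the graph is the sum of $sr/2$ graphs that are
$2$-regular; group them into $r$ classes of $s/2$ each.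
\end{proof}

\begin{remark}
Some lower bound on odd cuts is needed in Theorem~\ref{thm:general}(2). If
$G$ is the sum of $r$ $s$-regular graphs with $s$ odd, then by (P) each of them has
an odd number of edges in each odd cut, so $|\partial S|\ge r$ for every odd $S$.
For $r=2$ this necessary bound agrees with the sufficient bound $2r-2$.

The corollary excludes $s=1$, and must do so by Example~\ref{ex:petersen}. One can
see where the proof stops: for an $r$-graph, Lemma~\ref{lem:pack} with $\tau=r\ge2$
gives only $\lfloor r/2\rfloor$ disjoint odd sets, which is less than $r-1$ as soon
as $r\ge3$.
\end{remark}

\begin{thebibliography}{1}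
\bibitem{source}
\emph{Indecomposable $R$-Graphs And Some Other Counterexamples},
\url{http://profs.sci.univr.it/~rrizzi/papers/pdf/example.pdf}.
\end{thebibliography}

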